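
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Three-connected graphs of bounded degree have\\ superpolynomially many cycles}


\begin{abstract}
Let $c_n$ be the minimum number of cycles in a $k$-connected $n$-vertex graph with minimum degree at least $\delta$ and maximum degree at most $\Delta$. It was conjectured that $c_n=\Theta(n^k)$ whenever $2<k<\delta<\Delta$. We disprove this for every such triple: for $k\ge 3$ and bounded $\Delta$ the number $c_n$ grows faster than every polynomial. The main step is that a $3$-connected graph of bounded degree with a cycle of length $L$ has at least $2^{\Omega(L^{1/4})}$ cycles. Conversely, for $3\le k\le\delta<\Delta$ we construct graphs with at most $2^{O(n^{\beta})}$ cycles for some $\beta<1$, so that the growth of $c_n$ is stretched-exponential.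
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. A \emph{cycle} in a graph is a connected $2$-regular subgraph, and cycles are counted as distinct subgraphs. A graph is \emph{$k$-connected} if it has more than $k$ vertices and no set of fewer than $k$ vertices disconnects it.

How few cycles can a graph have if it is required to be $k$-connected? If the degrees are not bounded, there are examples with polynomially many. For $n\ge 2k$ the complete bipartite graph $K_{k,n-k}$ is $k$-connected, because after deleting fewer than $k$ vertices a vertex remains on each side. Its cycles of length $2j$ are counted by choosing $j$ vertices on each side and one of the $j!\,(j-1)!/2$ Hamiltonian cycles of the resulting $K_{j,j}$, so it has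
\[
\sum_{j=2}^{k}\binom kj\binom{n-k}{j}\frac{j!\,(j-1)!}{2}=\Theta(n^k)
\]
cycles in all, for fixed $k\ge2$. This graph has vertices of degree $n-k$, and it is natural to ask what happens when the degrees are bounded as well.

For integers $k\ge1$ and $\delta\le\Delta$ let $\Gamma_{k,\delta,\Delta}$ be the class of $k$-connected graphs with minimum degree at least $\delta$ and maximum degree at most $\Delta$. For a class $\Gamma$ let $c_n(\Gamma)$ be the minimum number of cycles in an $n$-vertex graph of $\Gamma$, for those $n$ for which $\Gamma$ contains such a graph. The paper \cite{source} notes that classes of graphs can be constructed for which $c_n(\Gamma_{k,\delta,\delta})=O(n^k)$ if $k=1,2$ and $\delta\ge3$, and that no polynomial upper bound seems to be known for $c_n(\Gamma_{k,\delta,\delta})$ if $k\ge3$, nor for $c_n(\Gamma_{k,\delta,\Delta})$ if $k\ge3$ and $\Delta\ge k+1$. It contains the conjecture that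
\[
c_n(\Gamma_{k,\delta,\Delta})=\Theta(n^k)\quad(n\to\infty)\qquad\text{whenever } k>2 \text{ and } k<\delta<\Delta ,
\]
with implied constants depending on $k,\delta,\Delta$. We show that this is false for every such triple. The reason is that a $3$-connected graph of bounded degree contains a long cycle, and that a long cycle forces many others.

\begin{theorem}\label{thm:A}
Let $G$ be a $3$-connected graph with maximum degree at most $\Delta$ that contains a cycle of length $L$, and put $N=\frac{L}{2\Delta+2}$. Then $G$ has at least $2^{\frac12N^{1/4}-3}$ cycles.
\end{theorem}

\begin{theorem}\label{thm:B}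
Let $\Delta\ge4$ and $\gamma=1/\log_2(6\Delta^2)$. Every $3$-connected $n$-vertex graph of maximum degree at most $\Delta$ has at least
\[
2^{\,\frac12\left(n^{\gamma}/(4\Delta+4)\right)^{1/4}-3}
\]
cycles. Hence, for all $k\ge3$ and $\delta\le\Delta$,
\[
c_n(\Gamma_{k,\delta,\Delta})\ge2^{\Omega(n^{\gamma/4})},
\qquad\text{so}\qquad
\frac{c_n(\Gamma_{k,\delta,\Delta})}{n^m}\to\infty\ \text{ for every fixed } m ,
\]
where $n$ runs through the values for which $c_n(\Gamma_{k,\delta,\Delta})$ is defined. In particular, $c_n(\Gamma_{k,\delta,\Delta})\ne\Theta(n^k)$ whenever $c_n(\Gamma_{k,\delta,\Delta})$ is defined for infinitely many $n$. This includes all triples with $3\le k<\delta<\Delta$, for which it is defined for all large $n$.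
\end{theorem}

A graph with maximum degree at most $3$ also has maximum degree at most $4$, so for $\Delta=3$ the conclusions hold with the value of $\gamma$ for $\Delta=4$. For $\Delta\le2$ and $k\ge3$ the class $\Gamma_{k,\delta,\Delta}$ is empty, since a $k$-connected graph has minimum degree at least $k$.

\begin{theorem}\label{thm:C}
Let $3\le k\le\delta<\Delta$. For all large $n$ the class $\Gamma_{k,\delta,\Delta}$ contains an $n$-vertex graph with at most $2^{O(n^\beta)}$ cycles, where
\[
\beta=\frac{\log(k-1)}{\log(\Delta-1)}<1 .
\]
\end{theorem}

\begin{corollary}
If $3\le k\le\delta<\Delta$, there are constants $0<a<b<1$ with $2^{n^a}\le c_n(\Gamma_{k,\delta,\Delta})\le2^{n^b}$ for all large $n$.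
\end{corollary}

\begin{proof}
Here $\Delta\ge4$. Choose $b$ with $\beta<b<1$ and then $0<a<\min\{\gamma/4,\,b\}$, and use Theorems~\ref{thm:B} and~\ref{thm:C}.
\end{proof}

Sections~\ref{sec:chords} and~\ref{sec:ladder} prove Theorem~\ref{thm:A}. In Section~\ref{sec:chords} we collect many disjoint paths that attach to the long cycle like chords. Cut open at one place, the cycle becomes a line on which each of these paths spans an interval. By a Ramsey-type argument, many of the intervals are pairwise disjoint, pairwise crossing, or pairwise nested. The first two patterns give exponentially many cycles at once. A nested family by itself does not: it forms a \emph{ladder}, and a bare ladder has only quadratically many cycles. Section~\ref{sec:ladder} shows that $3$-connectivity supplies the missing choices, and this is the heart of the proof. Section~\ref{sec:B} derives Theorem~\ref{thm:B}. Section~\ref{sec:tree} proves Theorem~\ref{thm:C} and explains why $k=3$ is the threshold.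

\medskip
\noindent\textbf{Notation.} For vertices $x,y$ of a path $P$ we write $xPy$ for the subpath of $P$ between them. If $H$ is a subgraph of $G$, an \emph{$H$-path} is a path with two distinct ends in $H$, with no interior vertex in $H$ and no edge in $H$.

\section{Chords of a long cycle}\label{sec:chords}

Let $C$ be a cycle in a $3$-connected graph $G$. Each vertex of $C$ has degree at least $3$, so it has an edge that is not in $C$. We need many \emph{disjoint} $C$-paths, and this is where the degree bound enters. The wheel with $r$ rim vertices is $3$-connected and has a cycle of length $r$, but its only cycles are the rim and the $r(r-1)$ cycles through the hub (choose two spokes and one of two rim arcs). Here everything that leaves the rim goes through one vertex.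

\begin{lemma}\label{lem:chords}
Let $C$ be a cycle of length $L$ in a $3$-connected graph $G$ of maximum degree at most $\Delta$. Then $G$ contains at least $\frac{L}{2\Delta+2}$ pairwise disjoint $C$-paths.
\end{lemma}

\begin{proof}
Let $G'=G-E(C)$. Every vertex of $C$ has degree at least $1$ in $G'$. Let $\mathcal K$ be a component of $G'$ that meets $C$. We call the vertices of $C$ in $\mathcal K$ \emph{marked} and let $m$ be their number.

We claim that $m\ge2$. Suppose that the vertex $a$ is the only marked one. Then $\mathcal K-a$ is nonempty, because $a$ has a neighbor in $G'$. The vertices of $\mathcal K-a$ are not on $C$, so all their edges are in $G'$ and all their neighbors are in $\mathcal K$. Hence $a$ separates $\mathcal K-a$ from $C-a$ in $G$, which contradicts $3$-connectivity.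

Let $T$ be a rooted spanning tree of $\mathcal K$; for a vertex $v$ let $T_v$ be the subtree of $v$ and its descendants that are still present. While at least two marked vertices remain in the tree, take a deepest vertex $v$ for which $T_v$ contains at least two marked vertices. Record a path in $T_v$ joining two marked vertices at minimum distance in $T_v$; its interior is then unmarked. Delete $T_v$ and continue. By the choice of $v$, the subtree of each child of $v$ contains at most one marked vertex, and $v$ has at most $\Delta$ children, so each deletion removes at most $\Delta+1$ marked vertices. If $q$ paths are recorded, then $m-q(\Delta+1)\le1$, and since $m\ge2$,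
\[
q\ge\frac{m-1}{\Delta+1}\ge\frac{m}{2(\Delta+1)} .
\]
The recorded paths are disjoint, their ends are distinct vertices of $C$, no interior vertex is on $C$, and they use no edge of $C$. So they are $C$-paths. Every vertex of $C$ is marked in exactly one component, so summing over the components $\mathcal K$ gives the lemma.
\end{proof}

Fix such a family $\Pi_1,\dots,\Pi_{N_0}$ with $N_0\ge N=\frac L{2\Delta+2}$. Write $C=u_0u_1\cdots u_{L-1}u_0$, and let $\Pi_j$ have ends $u_{l_j},u_{r_j}$ with $l_j<r_j$. The $2N_0$ indices are distinct, because the paths are disjoint. So any two of the intervals $[l_j,r_j]$ are \emph{nested}, \emph{disjoint}, or \emph{crossing} (of the form $l<l'<r<r'$).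

\begin{lemma}\label{lem:homog}
Let $\nu,\sigma,\chi$ be the maximum sizes of subfamilies of intervals that are pairwise nested, pairwise disjoint and pairwise crossing, respectively. Then $N_0\le\nu\sigma\chi$. Hence $\nu\ge N^{1/2}$, or $\sigma\ge N^{1/4}$, or $\chi\ge N^{1/4}$.
\end{lemma}

\begin{proof}
Recall Mirsky's theorem: a finite partially ordered set with no chain of more than $h$ elements is a union of $h$ antichains. (Put $x$ into class $j$ if the longest chain with top element $x$ has $j$ elements; comparable elements get different classes.) Applied to containment of intervals, it yields a pairwise non-nested subfamily with at least $N_0/\nu$ members. On this subfamily, ``lies entirely to the left of'' is a partial order. Its chains are pairwise disjoint, so they have at most $\sigma$ elements. Its antichains are pairwise crossing, so they have at most $\chi$ elements. By Mirsky's theorem again, $N_0/\nu\le\sigma\chi$. If all three alternatives failed, then $\nu\sigma\chi<N\le N_0$, a contradiction.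
\end{proof}

\begin{lemma}\label{lem:easy}
If $s\ge1$ of the intervals are pairwise disjoint, then $G$ has at least $2^s$ cycles. If $r\ge1$ of them are pairwise crossing, then $G$ has at least $2^{r-1}$ cycles.
\end{lemma}

\begin{proof}
\emph{Disjoint intervals.} Choose any subset of the $s$ intervals and replace, for each chosen $j$, the arc $u_{l_j}u_{l_j+1}\cdots u_{r_j}$ of $C$ by $\Pi_j$. The result is a closed walk without repeated vertices. It is a cycle unless it has only two vertices; that would require a single replacement by a path consisting of the edge $u_0u_{L-1}$, which is impossible because $\Pi_j$ has no edge in $C$. The cycle contains $\Pi_j$ exactly for the chosen $j$, so the $2^s$ cycles are distinct.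

\emph{Crossing intervals.} If $r=1$, the cycle $C$ suffices. Let $r\ge2$ and number the paths so that $l_1<\dots<l_r<r_1<\dots<r_r$. Let $A_1=u_{l_1}\cdots u_{l_r}$ and $A_2=u_{r_1}\cdots u_{r_r}$ be the indicated arcs. Let $J=\{j_1<j_2<\dots<j_q\}\subseteq\{1,\dots,r\}$ with $q$ odd. Start at $u_{l_1}$ and walk in the direction of increasing index, crossing between $A_1$ and $A_2$ along $\Pi_{j_1},\Pi_{j_2},\dots,\Pi_{j_q}$ in this order. The walk covers on $A_1$ the index ranges $[l_1,l_{j_1}],[l_{j_2},l_{j_3}],\dots$, and on $A_2$ the ranges $[r_{j_1},r_{j_2}],[r_{j_3},r_{j_4}],\dots$, the last of which is $[r_{j_q},r_r]$; these are disjoint. Indeed, since $q$ is odd, we finish on $A_2$ and can walk up to $u_{r_r}$. Return to $u_{l_1}$ along the arc of $C$ through $u_{L-1}u_0$. No vertex is repeated. At least three vertices are used, because $r\ge2$ implies $u_{l_{j_1}}\ne u_{l_1}$ or $u_{r_{j_1}}\ne u_{r_r}$. So this is a cycle. It contains $\Pi_j$ iff $j\in J$. There are $2^{r-1}$ sets $J$ of odd size.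
\end{proof}

It remains to treat many nested intervals $l_1<\dots<l_M<r_M<\dots<r_1$. The arcs $u_{l_1}\cdots u_{l_M}$ and $u_{r_1}u_{r_1-1}\cdots u_{r_M}$ are disjoint paths, the ends of $\Pi_1,\dots,\Pi_M$ occur on both in this order, and we have a ladder in the following sense.

\section{Ladders}\label{sec:ladder}

A \emph{ladder with $M$ rungs} in $G$ consists of two disjoint paths $P,Q$ (the \emph{rails}) and pairwise disjoint paths $R_1,\dots,R_M$ (the \emph{rungs}). Here $R_i$ joins $p_i\in P$ to $q_i\in Q$ and has no other vertex on $P\cup Q$. The vertices $p_1,\dots,p_M$ occur in this order on $P$, with $p_1$ and $p_M$ the ends of $P$; likewise $q_1,\dots,q_M$ on $Q$.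

\begin{lemma}[Ladder lemma]\label{lem:ladder}
A $3$-connected graph $G$ that contains a ladder with $M$ rungs has at least $2^{\sqrt M/2-3}$ cycles.
\end{lemma}

With this lemma, Theorem~\ref{thm:A} follows.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Lemma~\ref{lem:ladder}]
Apply Lemma~\ref{lem:homog}. If $\sigma\ge N^{1/4}$ or $\chi\ge N^{1/4}$, then Lemma~\ref{lem:easy} gives at least $2^{N^{1/4}-1}\ge2^{\frac12N^{1/4}-3}$ cycles. If $\nu\ge N^{1/2}$, then $G$ contains a ladder with $\nu$ rungs, and Lemma~\ref{lem:ladder} gives at least $2^{\sqrt\nu/2-3}\ge2^{\frac12N^{1/4}-3}$ cycles.
\end{proof}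

\subsection{Why a ladder needs help, and where the help is}

The ladder by itself has few cycles. For $i<M$ the two rail segments between the $i$-th and $(i+1)$-st rungs separate the left part from the right part, so a cycle uses both or neither. The values $i$ for which it uses both are consecutive, and no rung strictly inside that range can be used, since its ends already have two rail edges. So a cycle is a ``rectangle'' given by two rungs. There are $\binom M2$ cycles, and only one of them contains both $R_1$ and $R_M$.

In the bare ladder, for $1<i<M$ the pair $\{p_i,q_i\}$ separates the part to the left of it from the part to the right. In a $3$-connected graph it cannot do so, and some path $W_i$ \emph{bypasses} $\{p_i,q_i\}$: it leads from the left part of the ladder to the right part and avoids $p_i$ and $q_i$. There are two possibilities.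

\emph{A bypass is long.} Suppose that an edge joins $p_1$ to $p_5$ in a ladder with five rungs. Walk from $p_1$ to $p_5$ with an even number of crossings at the rungs $2,3,4$, always going right, and return along the edge $p_5p_1$. The sets of crossings $\emptyset,\{2,3\},\{2,4\},\{3,4\}$ give four cycles. In general a bypass that jumps over $K$ rungs turns each of them into a free choice, up to one parity condition (Figure~\ref{fig:ladder}, left).

\emph{All bypasses are short.} Then one hopes that far-apart bypasses do not interfere, and that each of them gives an independent choice of its own. Here is the smallest case.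

\begin{example}\label{ex:five}
Let the rails be $p_1\cdots p_5$ and $q_1\cdots q_5$, the rungs the edges $p_iq_i$, and suppose there are two more edges $p_1q_3$ and $p_3p_5$, which bypass $\{p_2,q_2\}$ and $\{p_4,q_4\}$. Between the rungs $1$ and $3$ the rails may be replaced by the disjoint paths $p_1q_3$ and $q_1q_2p_2p_3$. These exchange the rails and use the rung $p_2q_2$. Between the rungs $3$ and $5$ the segment $p_3p_4p_5$ may be replaced by $p_3p_5$. Close up with the rungs $p_1q_1$ and $p_5q_5$. The four combinations give four different cycles:
\begin{align*}
&p_1p_2p_3p_4p_5q_5q_4q_3q_2q_1, && p_1p_2p_3p_5q_5q_4q_3q_2q_1,\\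
&p_1q_3q_4q_5p_5p_4p_3p_2q_2q_1, && p_1q_3q_4q_5p_5p_3p_2q_2q_1 .
\end{align*}
It does not matter whether the rails have been exchanged: two disjoint paths from $\{p_1,q_1\}$ to $\{p_5,q_5\}$ together with the two end rungs always form a single cycle. With $m$ such windows in a row we get $2^m$ cycles.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.82]
\draw[gray] (1,0)--(7,0) (1,1.2)--(7,1.2);
\foreach \x in {1,3,5,7} {\draw[gray] (\x,0)--(\x,1.2);}
\foreach \x in {2,4,6} {\draw[gray,dotted,thick] (\x,0)--(\x,1.2);}
\draw[ultra thick] (1,1.2)--(3,1.2)--(3,0)--(5,0)--(5,1.2)--(7,1.2);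
\draw[ultra thick] (1,1.2) .. controls (2.5,2.5) and (5.5,2.5) .. (7,1.2);
\node at (4,2.55) {$W$};
\node[left] at (1,1.2) {$x$};
\node[right] at (7,1.2) {$y$};
\node at (4,-0.45) {rungs $3$ and $5$ crossed};
\draw[gray] (9,0)--(15,0) (9,1.2)--(15,1.2);
\draw[ultra thick] (9,1.2)--(10.6,1.2)--(13.4,0)--(15,0);
\draw[ultra thick,densely dashed] (9,0)--(12,0)--(12,1.2)--(15,1.2);
\node[above] at (10.6,1.2) {$x$};
\node[below] at (13.4,0) {$y$};
\node[above] at (12,1.2) {$p_i$};
\node[below] at (12,0) {$q_i$};
\node[above] at (9,1.2) {$p_{i-K}$};
\node[below] at (9,0) {$q_{i-K}$};
\node[above] at (15,1.2) {$p_{i+K}$};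
\node[below] at (15,0) {$q_{i+K}$};
\node at (13,0.62) {$W_i$};
\end{tikzpicture}
\caption{The two ways in which a ladder gains cycles. Left: a path $W$ joins two distant places $x,y$ of the ladder; the thick cycle returns along $W$ and crosses between the rails at any set of intermediate solid rungs of the right parity (dotted rungs are not used). Right: a short path $W_i$ joins the left part of one rail to the right part of the other, past the rung between $p_i$ and $q_i$, without meeting that rung; the thick solid and thick dashed paths are disjoint and exchange the rails. The crossing of $W_i$ with the rung in the drawing is not a vertex.}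
\label{fig:ladder}
\end{figure}

For the proof these ideas must be made compatible. The exchange in Example~\ref{ex:five} uses the rung $R_i$ itself, and a bypass may run through the interiors of rungs. We therefore treat the rungs unequally. The odd rungs become part of the fixed structure $H$, so that an $H$-path cannot run through them; they are the rungs crossed when a bypass is long. The even rungs are kept in reserve outside $H$. Then, for even $i$, deleting $p_i$ and $q_i$ splits $H$ cleanly into a left and a right part, and $R_i$ is available for the exchange at $i$.

Two short bypasses that are far apart could still meet each other, or meet each other's even rungs, outside $H$. But then they belong to the same bridge of $H$, and this bridge attaches to $H$ at distant places, which again yields a long bypass. For this reason the case distinction below is made in terms of bridges.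

\subsection{Proof of the ladder lemma: set-up}

If $M\le36$, the claimed bound is at most $1$, and $G$ has a cycle. So let $M\ge37$. If $M$ is even, drop $R_M$ and shorten the rails to end at $p_{M-1}$ and $q_{M-1}$. This leaves a ladder with $M-1\ge37$ rungs, and $\sqrt{M-1}\ge\sqrt M-1$. Hence it suffices to prove:
\begin{quote}
\emph{If $M\ge37$ is odd, then $G$ has at least $2^{\sqrt M/2-5/2}$ cycles.}
\end{quote}
Put $K=\lceil\sqrt M\rceil\ge7$ and $H=P\cup Q\cup\bigcup_{i\text{ odd}}R_i$. Since $M$ is odd, $R_1$ and $R_M$ are contained in $H$. We give each vertex of $H$ a position:
\begin{itemize}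
\item $\mathrm{pos}(p_i)=\mathrm{pos}(q_i)=i$ for all $i$;
\item a rail vertex strictly between the $i$-th and $(i+1)$-st rung ends on its rail has position $i+\frac12$;
\item an interior vertex of $R_i$, $i$ odd, has position $i$.
\end{itemize}

An \emph{$H$-bridge} is either an edge of $E(G)\setminus E(H)$ with both ends in $H$, or a component of $G-V(H)$ together with its edges to $H$. Its vertices in $H$ are its \emph{attachments}, its other vertices form its \emph{interior}. Distinct bridges have disjoint interiors. Any two distinct attachments of a bridge are joined by an $H$-path inside the bridge, and every $H$-path lies in exactly one bridge. We distinguish two cases.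

\medskip
\noindent\textbf{Case 1.} Some bridge has attachments $x,y$ with $\mathrm{pos}(y)-\mathrm{pos}(x)\ge K$.

\noindent\textbf{Case 2.} The positions of any two attachments of the same bridge differ by less than $K$.

\subsection{Case 1: a long jump}

Let $W$ be an $H$-path from $x$ to $y$ in the bridge. Let $I$ be the set of odd $i$ with $\mathrm{pos}(x)<i<\mathrm{pos}(y)$. An open interval of length at least $K$ contains at least $K/2-1$ odd integers, so $|I|\ge K/2-1\ge1$. If $x$ lies on a rail, let $x'=x$ and let $X$ be the trivial path at $x$. If $x$ is interior to $R_a$, $a$ odd, let $x'=p_a$ and $X=xR_ap_a$. Define $y'$ and $Y$ from $y$ in the same way. Then $\mathrm{pos}(x')=\mathrm{pos}(x)$ and $\mathrm{pos}(y')=\mathrm{pos}(y)$.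

Let $J\subseteq I$, where $|J|$ is even if $x',y'$ lie on the same rail and odd otherwise. Start at $x'$ and walk along its rail towards increasing positions, changing rails exactly along the rungs $R_j$, $j\in J$, in increasing order. By the parity of $|J|$, after the last crossing we are on the rail of $y'$, and we walk up to $y'$. The rail parts used lie alternately on the two rails and cover successive ranges of positions, so this is a path. It meets $X$ only in $x'$ and $Y$ only in $y'$: if $X$ is nontrivial, it lies in a rung $R_a$ with $a=\mathrm{pos}(x)\notin I$, which is not crossed, and likewise for $Y$. Also $X$ and $Y$ are disjoint because their positions differ. Together we have a path in $H$ from $x$ to $y$. The path $W$ meets $H$ only in its ends and has no edge in $H$, so adding it gives a cycle. For $j\in I$ this cycle contains $R_j$ iff $j\in J$, so distinct $J$ give distinct cycles. Hence there are at least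
\[
2^{|I|-1}\ge2^{K/2-2}\ge2^{\sqrt M/2-2}
\]
cycles, which is more than required.

\subsection{Case 2: many independent detours}

\noindent\textbf{Bypasses.} Let $i$ be even, $1<i<M$. Since $i$ is even, $p_i$ and $q_i$ are the only vertices of $H$ at position $i$. So $H-\{p_i,q_i\}$ consists of a left part (positions $<i$) and a right part (positions $>i$), both nonempty, and no edge of $H$ joins them. Since $G$ is $3$-connected, $G-\{p_i,q_i\}$ is connected. Let $W_i$ be a shortest path in it from the left part to the right part, with ends $x_i$ (left) and $y_i$ (right). Its interior avoids both parts and $p_i,q_i$, so it avoids $H$. If $W_i$ is a single edge, this edge is not in $H$, because no edge of $H$ joins the two parts. Thus $W_i$ is an $H$-path with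
\[
\mathrm{pos}(x_i)<i<\mathrm{pos}(y_i),\qquad p_i,q_i\notin W_i .
\]
Let $B_i$ be the bridge that contains $W_i$. As $i$ is even, $R_i$ is also an $H$-path; let $B'_i$ be the bridge that contains it. (Possibly $B'_i=B_i$.)

All attachments of $B_i$ and $B_i'$ have positions in the open interval $(i-K,i+K)$. For $B'_i$ this is the assumption of Case~2, since $p_i$ is an attachment. For an attachment $z$ of $B_i$ we compare with $y_i$ and $x_i$:
\[
\mathrm{pos}(z)>\mathrm{pos}(y_i)-K>i-K,\qquad \mathrm{pos}(z)<\mathrm{pos}(x_i)+K<i+K .
\]

\medskip
\noindent\textbf{Windows.} Let $i_0$ be the even number in $\{K+1,K+2\}$. Call the indices $i=i_0+2Kt$, $t\ge0$, with $i\le M-K$ \emph{chosen}. They are even, and $1\le i-K$, $i+K\le M$. Their number $m$ satisfies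
\begin{equation}\label{eq:m}
m\ge\frac{M-K-i_0}{2K}\ge\frac{M-2K-2}{2K}\ge\frac{M}{2K}-2 .
\end{equation}
Since $M>(K-1)^2$ we have $M-2K-2\ge K^2-4K>0$, so there is at least one chosen index. For chosen $i$ let $P^i=p_{i-K}Pp_{i+K}$ and $Q^i=q_{i-K}Qq_{i+K}$; the four ends of these paths are the \emph{corners} of the window. Let $U_i$ consist of
\begin{itemize}
\item all rail vertices with position in $(i-K,i+K)$,
\item the interior vertices of all $R_a$ with $a$ odd and $a\in(i-K,i+K)$,
\item the interior vertices of $B_i$ and of $B'_i$.
\end{itemize}
Thus $U_i$ contains every vertex, other than the corners, that we use in the window of $i$. For distinct chosen $i,j$ the intervals $(i-K,i+K)$ and $(j-K,j+K)$ are disjoint. Since the attachments of $B_i,B'_i$ have positions in the first and those of $B_j,B'_j$ in the second, the former bridges are different from the latter, and their interiors are disjoint. Hence $U_i\cap U_j=\emptyset$. Moreover $U_i$ contains no corner of any window, no rail vertex outside its own window, and no vertex of $R_1\cup R_M$, because all such vertices are in $H$ and have positions outside $(i-K,i+K)$.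

\begin{claim}\label{claim:detour}
For every chosen $i$ there are two disjoint paths $S^i,T^i$, each joining a vertex of $\{p_{i-K},q_{i-K}\}$ to a vertex of $\{p_{i+K},q_{i+K}\}$, such that all non-corner vertices of $S^i\cup T^i$ are in $U_i$, no corner is interior to either path, and $E(S^i\cup T^i)\ne E(P^i\cup Q^i)$.
\end{claim}

\begin{proof}
Write $W,x,y$ for $W_i,x_i,y_i$. The positions of $x$ and $y$ lie in $(i-K,i)$ and $(i,i+K)$, respectively.

\emph{(1) The ends $x,y$ lie on the same rail, or at least one of them is interior to a rung of $H$.} If $x$ is interior to $R_a$, with $a$ odd and $i-K<a<i$, we can extend $W$ from $x$ along $R_a$ to $p_a$ or to $q_a$, as we like; likewise at $y$, along some $R_b$ with $i<b<i+K$. So we can extend $W$ to a path $D$ whose ends $x',y'$ lie on one rail, say on $P$, whose interior avoids $P\cup Q$, and for which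
\[
i-K<\mathrm{pos}(x')<i<\mathrm{pos}(y')<i+K .
\]
Let $S^i$ be $P^i$ with $x'Py'$ replaced by $D$, and let $T^i=Q^i$. All non-corner vertices are in $U_i$. The replaced segment contains $p_i$ in its interior, whereas $p_i\notin D\cup Q$, so the edges of $P^i$ at $p_i$ are lost. If $x',y'\in Q$, exchange the roles of the rails.

\emph{(2) The ends $x,y$ lie on different rails and $W\cap R_i=\emptyset$.} Say $x\in P$ and $y\in Q$; the other case results from exchanging the names of the rails. Let
\[
S^i=p_{i-K}Px\,\cup\,W\,\cup\,yQq_{i+K},\qquad T^i=q_{i-K}Qq_i\,\cup\,R_i\,\cup\,p_iPp_{i+K},
\]
as on the right of Figure~\ref{fig:ladder}. Since $x$ is strictly before $p_i$ on $P$ and $y$ is strictly after $q_i$ on $Q$, the rail parts of $S^i$ and $T^i$ are disjoint. The interiors of $W$ and $R_i$ are outside $H$, and $W\cap R_i=\emptyset$. So $S^i$ and $T^i$ are disjoint paths. Their non-corner vertices are in $U_i$, and they use the edges of $R_i$, which are not in $P\cup Q$.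

\emph{(3) The ends $x,y$ lie on different rails and $W\cap R_i\ne\emptyset$.} Say $x\in P$. Let $w$ be the first vertex of $W$, starting from $x$, that lies on $R_i$. Since $p_i,q_i\notin W$, the vertex $w$ is interior to $R_i$. Then $D=xWw\cup wR_ip_i$ is a path from $x$ to $p_i$ whose interior avoids $P\cup Q$, and $x$ is strictly before $p_i$ on $P$. Let $S^i$ be $P^i$ with $xPp_i$ replaced by $D$, and let $T^i=Q^i$. The non-corner vertices are in $U_i$, and $D$ contains an edge of $R_i$, which is not in $P\cup Q$. If $x\in Q$, use $Q$ and $q_i$ instead of $P$ and $p_i$.
\end{proof}

\noindent\textbf{Assembling the cycles.} For a set $J$ of chosen indices let $Z_J$ be the union of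
\begin{itemize}
\item $S^i\cup T^i$ for each $i\in J$, and $P^i\cup Q^i$ for each chosen $i\notin J$,
\item the parts of the rails before the first window and after the last window, and the rungs $R_1$ and $R_M$.
\end{itemize}
Consecutive windows share exactly the two corners between them. Each window contributes two disjoint paths from its left pair of corners to its right pair, with all other vertices in $U_i$, and the sets $U_i$ are disjoint from each other and from the remaining parts of $Z_J$. Concatenating from left to right, we get two disjoint paths joining $\{p_1,q_1\}$ to $\{p_M,q_M\}$. Whichever way these pair up the ends, adding $R_1$ and $R_M$ gives a single cycle. So $Z_J$ is a cycle.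

The cycle $Z_J$ determines $J$, because for each chosen $i$ we have $P^i\cup Q^i\subseteq Z_J$ iff $i\notin J$. If $i\notin J$, the inclusion holds by definition. Let $i\in J$ and suppose that $P^i\cup Q^i\subseteq Z_J$. Every edge of $P^i\cup Q^i$ has an end in $U_i$, and the only part of $Z_J$ that meets $U_i$ is $S^i\cup T^i$. Hence $P^i\cup Q^i\subseteq S^i\cup T^i$. But $S^i\cup T^i$ consists of two disjoint paths whose ends are the four corners. A path contained in it that joins two distinct corners is all of $S^i$ or all of $T^i$. Since $P^i$ and $Q^i$ are disjoint, $P^i\cup Q^i=S^i\cup T^i$, which contradicts Claim~\ref{claim:detour}.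

So $G$ has at least $2^m$ cycles. By \eqref{eq:m} and $K<\sqrt M+1$,
\[
m\ge\frac{M}{2K}-2\ge\frac{M}{2(\sqrt M+1)}-2\ge\frac{\sqrt M-1}{2}-2=\frac{\sqrt M}{2}-\frac52 .
\]
This completes the proof of Lemma~\ref{lem:ladder} and of Theorem~\ref{thm:A}.\qed

\medskip
The choice $K\approx\sqrt M$ balances the two cases: a jump over $K$ rungs yields about $K/2$ binary choices, and windows of width $2K$ yield about $M/(2K)$.

\section{Superpolynomial growth}\label{sec:B}

It remains to find a long cycle.

\begin{theorem}[Jackson and Wormald \cite{JW}]\label{thm:JW}
Every $3$-connected $n$-vertex graph of maximum degree at most $\Delta$ has a cycle of length at least $\frac12n^{\log_b2}$, where $b=6\Delta^2$.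
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We have $\log_b2=1/\log_2(6\Delta^2)=\gamma$. So Theorem~\ref{thm:A} applies with $L\ge\frac12n^\gamma$, that is, with $N\ge n^\gamma/(4\Delta+4)$, and gives the stated number of cycles. A $k$-connected graph with $k\ge3$ is $3$-connected, which yields the bound for $c_n(\Gamma_{k,\delta,\Delta})$, and $2^{\Omega(n^{\gamma/4})}/n^m\to\infty$ for every $m$. In particular $c_n(\Gamma_{k,\delta,\Delta})$ is not $O(n^k)$ if it is defined for infinitely many $n$. If $3\le k<\delta<\Delta$, then by Theorem~\ref{thm:C} the class $\Gamma_{k,\delta,\Delta}$ contains $n$-vertex graphs for all large $n$, so $c_n$ is defined for all large $n$ and the conjecture fails.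
\end{proof}

\begin{remark}
Better values of $b$ are known, for example from \cite{CGYZ}. To disprove the conjecture one needs much less than Theorem~\ref{thm:JW}: for fixed $\Delta$, any lower bound $L=L(n)$ on the length of a longest cycle with $L/(\log n)^4\to\infty$ would suffice, because then $L^{1/4}/\log n\to\infty$ and the bound of Theorem~\ref{thm:A} eventually exceeds every power of $n$.
\end{remark}

\section{Graphs with comparatively few cycles}\label{sec:tree}

We prove Theorem~\ref{thm:C}. A graph of bounded degree in which all cycles have length at most $L$ has at most $2^{O(L)}n$ cycles, so we look for $k$-connected graphs with short cycles. The idea is to arrange the graph along a tree, so that each branch can be entered only through $k$ ``doors''. A cycle that enters a branch from outside passes through the branch along disjoint paths, each of which starts and ends at a door and so uses up at least two doors. A path that uses $h$ doors visits at most $h-1$ sub-branches, so the cycle visits at most $k-1$ of the $\Delta-1$ sub-branches. Only in the smallest branch that contains the whole cycle can it visit $k$ sub-branches. In the smallest case $k=\delta=3$, $\Delta=4$,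 a cycle visits at most three sub-branches of that branch and at most two of three sub-branches at each step below it, hence at most $3\cdot2^{t-1}$ of the $4\cdot3^{t-1}$ branches of level $t$.

We use the following theorem of Harary~\cite{Harary}: for $s>\delta\ge2$ there is a $\delta$-connected graph on $s$ vertices with $\lceil\delta s/2\rceil$ edges. As its minimum degree is at least $\delta$, all its degrees equal $\delta$, except possibly one that equals $\delta+1$.

\subsection{The construction}

Let $3\le k\le\delta<\Delta$. For $t\ge1$ let $T$ be the rooted tree whose root has $\Delta$ children, whose other internal nodes have $\Delta-1$ children, and whose leaves all have depth $t$. It has $\lambda_t=\Delta(\Delta-1)^{t-1}$ leaves. Its number $\iota_t$ of internal nodes is at most $\lambda_t$, by induction: $\iota_1=1\le\lambda_1$, and $\iota_t=\iota_{t-1}+\lambda_{t-1}\le2\lambda_{t-1}\le(\Delta-1)\lambda_{t-1}=\lambda_t$ for $t\ge2$.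

For large $n$ let $t$ be maximal with $\lambda_t(k+\delta+2)\le n$. Choose integers $s_\ell$, one for each leaf $\ell$ and as equal as possible, with
\[
\sum_\ell s_\ell=n-k\iota_t\ \ge\ n-k\lambda_t\ \ge\ \lambda_t(\delta+2).
\]
Then $s_\ell\ge\delta+2$ for all $\ell$. By the maximality of $t$ we have $n<(\Delta-1)\lambda_t(k+\delta+2)$, so the average of the $s_\ell$ is less than the integer $s^*=(\Delta-1)(k+\delta+2)$, and hence $s_\ell\le s^*$ for all $\ell$.

Construct $G$ as follows.
\begin{itemize}
\item Each internal node $v$ gives a set $P_v=\{(v,1),\dots,(v,k)\}$ of $k$ independent vertices.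
\item Each leaf $\ell$ gives a graph $H_\ell$ on $s_\ell$ vertices as in Harary's theorem. At least $s_\ell-1>k$ of its vertices have degree $\delta$, and we name $k$ of these $(\ell,1),\dots,(\ell,k)$.
\item For every internal node $v$, every child $w$ of $v$ and $1\le i\le k$, add the edge $(v,i)(w,i)$.
\end{itemize}
Then $|V(G)|=k\iota_t+\sum_\ell s_\ell=n$. Each internal node of $T$ has degree $\Delta$ in $T$, so the vertices in the sets $P_v$ have degree $\Delta$. A vertex $(\ell,i)$ has degree $\delta+1\le\Delta$; here $\delta<\Delta$ is used. All other vertices of $H_\ell$ have degree $\delta$ or $\delta+1$.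

\begin{lemma}
The graph $G$ is $k$-connected, so $G\in\Gamma_{k,\delta,\Delta}$.
\end{lemma}

\begin{proof}
Let $|S|<k$. For $1\le i\le k$ let $T_i$ be the copy of $T$ in $G$ with vertices $(v,i)$ and edges $(v,i)(w,i)$. The $T_i$ are disjoint, so some $T_i$ avoids $S$. For every leaf $\ell$ the graph $H_\ell-S$ is connected, because $H_\ell$ is $\delta$-connected and $|S|<k\le\delta$, and it contains $(\ell,i)$. Hence $T_i$ and all the graphs $H_\ell-S$ lie in one component of $G-S$.

Any other vertex of $G-S$ has the form $(v,j)$ with $v$ internal. The node $v$ has degree $\Delta$ in $T$, so $T_j-(v,j)$ has $\Delta>|S|$ components, each of which contains some $(\ell,j)$ with $\ell$ a leaf. (For the component on the side of the parent of $v$, note that the root has a child whose subtree does not contain $v$.) One of these components avoids $S$. Through it, $(v,j)$ is joined in $G-S$ to some $H_\ell-S$. So $G-S$ is connected.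
\end{proof}

\subsection{Cycles are short}

For a node $v$ let $G_v$ be the subgraph of $G$ induced by all vertices belonging to $v$ and its descendants. If $w\ne w'$ are children of $v$, then no edge joins $G_w$ to $G_{w'}$. Let $Z$ be a cycle in $G$, and call a node $v$ \emph{visited} if $Z$ meets $G_v$. The nodes $v$ with $Z\subseteq G_v$ include the root and are pairwise comparable in $T$, so there is a unique deepest one.

\begin{lemma}\label{lem:visited}
\begin{enumerate}
\item[(i)] If $v$ is an internal non-root visited node and $Z\not\subseteq G_v$, then at most $k-1$ children of $v$ are visited.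
\item[(ii)] If $v$ is the deepest node with $Z\subseteq G_v$ and $v$ is not a leaf, then at most $k$ children of $v$ are visited.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The only edges leaving $G_v$ are one at each of $(v,1),\dots,(v,k)$, leading to the parent of $v$. Since $Z$ meets $G_v$ but is not contained in it, $Z\cap G_v$ is a union of $q\ge1$ disjoint paths. Each end of such a path is in $P_v$. The two ends are distinct, since a one-vertex path would need two edges leaving $G_v$ at the same vertex. If one of these paths contains $h'$ vertices of $P_v$, then, as both its ends are in $P_v$, deleting $P_v$ leaves at most $h'-1$ subpaths of it. In total, if the paths contain $h\le k$ vertices of $P_v$, at most $h-q\le k-1$ subpaths remain. Each of them lies in $G_w$ for a single child $w$ of $v$, and together they contain all vertices of $Z$ in the subgraphs $G_w$.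

(ii) The cycle $Z$ meets $P_v$, since otherwise it would lie in a single $G_w$ with $w$ a child of $v$. Hence $Z-P_v$ is a union of at most $k$ paths, each of which lies in $G_w$ for a single child $w$ of $v$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $v$ be the deepest node with $Z\subseteq G_v$. If $v$ is a leaf, then $|Z|\le s^*$. Otherwise, by Lemma~\ref{lem:visited}(ii) for $v$ and (i) for the nodes below $v$, at most $k(k-1)^{j-1}$ nodes that are $j\ge1$ levels below $v$ are visited. The leaves below $v$ are all on the same level, at most $t$ levels below $v$, so at most $k(k-1)^{t-1}$ leaves are visited. The number of visited internal nodes at or below $v$ is at most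
\begin{equation}\label{eq:internal}
1+\sum_{j=1}^{t-1}k(k-1)^{j-1}\le1+k(k-1)^{t-1},
\end{equation}
where we used that $k\ge3$. No vertex of $Z$ lies outside $G_v$. Each internal node contributes at most $k$ vertices and each leaf at most $s^*$, so
\[
|Z|\le k+k^2(k-1)^{t-1}+s^*k(k-1)^{t-1}\le C_1(k-1)^t,\qquad C_1=k+k^2+ks^* ,
\]
and this also holds if $v$ is a leaf. Since $(\Delta-1)^t\le\lambda_t\le n$, we have $(k-1)^t=\bigl((\Delta-1)^t\bigr)^{\beta}\le n^\beta$ with $\beta=\frac{\log(k-1)}{\log(\Delta-1)}$, and $0<\beta<1$ since $3\le k<\Delta$. So every cycle of $G$ has length at most $C_1n^\beta$.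

To count cycles of length $\ell$ in an $n$-vertex graph of maximum degree at most $\Delta$, choose a starting vertex and then each next vertex; there are at most $n\Delta^{\ell-1}$ of them. If all cycles have length at most $L$, there are at most
\begin{equation}\label{eq:count}
\sum_{\ell\le L}n\Delta^{\ell-1}\le n\Delta^{L}
\end{equation}
cycles. With $L\le C_1n^\beta$ this is $2^{O(n^\beta)}$, because $\beta>0$.
\end{proof}

\begin{remark}[Why $k=3$ is the threshold]
The construction and Lemma~\ref{lem:visited} remain valid for $k=2\le\delta<\Delta$. Then a cycle visits at most two nodes on each level below $v$, and the left side of \eqref{eq:internal} is $1+2(t-1)$. Hence cycles have length $O(t)=O(\log n)$, and \eqref{eq:count} gives only $n^{O(1)}$ cycles, in keeping with the $O(n^k)$ constructions for $k=1,2$ quoted from \cite{source}. For $k\ge3$ the lemma allows a cycle to branch into $k-1\ge2$ sub-branches at each step, and Theorem~\ref{thm:B} shows that no other construction with bounded degrees can avoid superpolynomial growth.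
\end{remark}

\begin{remark}[Cycles and circumference]
Theorem~\ref{thm:A} and \eqref{eq:count} together show that for a $3$-connected $n$-vertex graph of maximum degree at most $\Delta$ whose longest cycle has length $L$,
\[
\Omega_\Delta(L^{1/4})-3\ \le\ \log_2(\text{number of cycles})\ \le\ L\log_2\Delta+\log_2n .
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
On the number of cycles in $k$-connected graphs,
\url{https://emis.dsd.sztaki.hu/journals/AMUC/_vol-63/_no_2/_knor/knor.pdf}.

\bibitem{CGYZ}
Chen, Gao, Yu, Zang,
\emph{SIAM J. Comput.} \textbf{36} (2006).

\bibitem{Harary}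
Harary, 1962.

\bibitem{JW}
B. Jackson, N. C. Wormald,
Longest cycles in 3-connected graphs of bounded maximum degree,
in: \emph{Graphs, Matrices, and Designs}, Dekker, 1993, 237--254.

\end{thebibliography}

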